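# Hubs, satellites, and the zeros of two polynomials attached to a graph

## 1. Graphs with a few hubs and many satellites

Fix an integer $m\ge 2$. Take $m+1$ vertices $0,1,\dots,m$, called *hubs*, and let $K=\{0,\dots,m\}$. A *type* is one of the following subsets of $K$:

- $\{j\}$ for $0\le j\le m$;
- $P_j=\{j-1,j\}$ for $1\le j\le m$;
- $Q=K$.

Since $m\ge2$, these are $r=2m+2$ distinct subsets. Let $\mathcal S$ be the set of types. For $n=(n_S)_{S\in\mathcal S}\in\mathbb N^{\mathcal S}$, where $\mathbb N=\{0,1,2,\dots\}$, let $G(n)$ be the graph whose vertices are the hubs together with $n_S$ *satellites* of each type $S$. A satellite of type $S$ is adjacent exactly to the hubs in $S$, and there are no other edges. For example, if $m=2$ and all six $n_S$ equal $1$, then $G(n)$ has $3+6=9$ vertices and $1+1+1+2+2+3=10$ edges.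

The graph $G(n)$ is bipartite, with the hubs on one side. Satellites of type $\{j\}$ are leaves and connect nothing. The hubs can be connected in two ways: by a chain, using at least one satellite of each type $P_1,\dots,P_m$, or at one stroke, by a satellite of type $Q$. So $G(n)$ is connected if and only if $n_Q\ge1$ or all $n_{P_j}\ge1$. In its leanest form each way gives a tree. If $n_Q=0$ and all $n_{P_j}=1$, then $G(n)$ is a path $0,v_1,1,v_2,2,\dots,v_m,m$ with leaves attached at the hubs. If $n_Q=1$ and all $n_{P_j}=0$, then $G(n)$ is a star, whose center is the $Q$-satellite and whose outer vertices are the hubs, with leaves attached at the hubs.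

Here is what the construction is for. To a connected graph $G$ one attaches two polynomials $h_G$ and $\mu_G$, defined in the next section. One may ask whether $G$ always has a one-edge contraction whose polynomial has zeros strictly interlacing those of $G$. That would force all zeros of $h_G$ and $\mu_G$ to be real. We shall see that for any prescribed nonempty open set of the complex plane one can choose $m$, then the proportions of the types, and then the total number of satellites, so that both polynomials of $G(n)$ have a zero in that set. The order matters: $m$ depends on the set. The mechanism is a competition between the chain and the $Q$-satellites, tuned so that their contributions cancel at a chosen point.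

## 2. Tubings, weighted partitions, and interlacing

Graphs are finite and simple. For an edge $e=uv$ of $G$, the **one-edge contraction** $G/e$ is the simple graph obtained by identifying $u$ and $v$, deleting the loop, and replacing parallel edges by single edges. Contracting an edge of a $4$-cycle gives a triangle, and contracting an edge of a triangle gives a single edge.

**Definition ($h$-polynomial).** Let $G$ be connected on the vertex set $V$, $|V|=n$. A *tube* is a nonempty proper subset $I\subsetneq V$ with $G|_I$ connected. Two tubes $I,J$ are *compatible* if they are nested, or if they are disjoint and $G|_{I\cup J}$ is disconnected. A *tubing* is a set of pairwise compatible tubes. The nonempty faces of the Carr–Devadoss graph associahedron $P_G$, a simple polytope of dimension $n-1$, correspond to tubings, a tubing with $k$ tubes giving a face of dimension $n-1-k$. With $f_i(P_G)$ the number of $i$-dimensional faces,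
$$h_G(t)=\sum_{i=0}^{n-1}f_i(P_G)(t-1)^i=\sum_{\tau\text{ tubing}}(t-1)^{n-1-|\tau|}.$$

For example, a single edge has the two tubes $\{1\},\{2\}$, which are not compatible. So there are three tubings (one of them empty), and $h=(t-1)+2=t+1$. For a single vertex only the empty tubing exists, and $h=1$.

**Definition ($\mu$-polynomial).** A *weighted partition* of $V$ is a set $\{I_1^{\nu_1},\dots,I_k^{\nu_k}\}$, where $\{I_1,\dots,I_k\}$ is a partition of $V$ and $\nu_i\in\{0,\dots,|I_i|-1\}$. We put $\{I_i^{\nu_i}\}\le\{J_r^{\mu_r}\}$ if the partition $\{I_i\}$ refines $\{J_r\}$ and, whenever $J_r=I_{i_1}\cup\dots\cup I_{i_s}$, we have $\mu_r-(\nu_{i_1}+\dots+\nu_{i_s})\in\{0,1,\dots,s-1\}$. The *weighted bond poset* $\mathcal W\Pi_G$ is the induced subposet of the weighted partitions whose blocks all induce connected subgraphs of $G$. For connected $G$ its minimum is $\hat0=\{\{v\}^0:v\in V\}$, its maximal elements are $\{V^j\}$, $0\le j\le n-1$, and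
$$\mu_G(t)=\sum_{j=0}^{n-1}\mu_{\mathcal W\Pi_G}(\hat0,\{V^j\})\,t^j .$$

Recall that the Möbius function satisfies $\mu(\hat0,\hat0)=1$ and $\sum_{x\le z}\mu(\hat0,x)=0$ for $z>\hat0$, and that it is multiplicative on products of posets. For a single edge, $\mathcal W\Pi_G$ consists of $\hat0$, $\{V^0\}$, $\{V^1\}$, and $\mu_G=-1-t$.

**Definition (interlacing).** For real polynomials with $\deg g=d\ge1$ and $\deg f=d-1$, write $f\prec g$ if $g$ has $d$ distinct real roots $r_1<\dots<r_d$, $f$ has $d-1$ distinct real roots $s_1<\dots<s_{d-1}$, and $r_1<s_1<r_2<\dots<s_{d-1}<r_d$. For $d=1$ this says that $f$ is a nonzero constant and $g$ has one real root.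

For example, $t+1\prec t^2+3t+1$, because $t^2+3t+1$ is negative at $-1$.

The problem, taken from https://repository.usergioarboleda.edu.co/bitstream/handle/11232/1821/The%20polynomials%20of%20graph%20associahedra.pdf?sequence=1&isAllowed=y, is to prove or disprove: *for any connected graph $G$ with at least two vertices there are one-edge contractions $G'$ and $G''$ of $G$ with $h_{G'}\prec h_G$ and $\mu_{G''}\prec\mu_G$.*

**Theorem A.** For every nonempty open set $O\subset\mathbb C$ there is a connected bipartite graph $G$ with at least two vertices such that $h_G$ and $\mu_G$ both have a zero in $O$.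

**Corollary B.** The statement in the problem is false, and each of its two halves fails. There is a connected bipartite graph $G$ such that no polynomial $f$ satisfies $f\prec h_G$ and none satisfies $f\prec\mu_G$; in particular no one-edge contraction works for either half.

*Proof of Corollary B from Theorem A.* Take $O=\{\operatorname{Im}t>0\}$. Then $h_G$ and $\mu_G$ have non-real zeros, while $f\prec g$ requires $g$ to have $\deg g$ distinct real roots, so that all zeros of $g$ are real. $\square$

## 3. Three vertices by hand

For the path $1,2,3$ the tubes are $\{1\},\{2\},\{3\},\{1,2\},\{2,3\}$. The compatible pairs are $\{1\}\subset\{1,2\}$, $\{2\}\subset\{1,2\}$, $\{2\}\subset\{2,3\}$, $\{3\}\subset\{2,3\}$, and the disjoint pair $\{1\},\{3\}$. So $P_G$ is a pentagon and $h=(t-1)^2+5(t-1)+5=t^2+3t+1$. For the triangle there are six tubes, the compatible pairs are the six pairs singleton $\subset$ pair, and $h=(t-1)^2+6(t-1)+6=t^2+4t+1$.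

For $\mu$ of the path, the middle elements of $\mathcal W\Pi_G$ have one of the two blocks $\{1,2\},\{2,3\}$ with weight $\nu\in\{0,1\}$, and each has Möbius value $-1$. Such an element lies below $\{V^j\}$ if and only if $j-\nu\in\{0,1\}$. So $2,4,2$ of them lie below $\{V^0\},\{V^1\},\{V^2\}$, and the Möbius values are $-(1-2)=1$, $-(1-4)=3$, $-(1-2)=1$. Hence $\mu=1+3t+t^2$. For the triangle there are three possible blocks instead of two; the counts are $3,6,3$, and $\mu=2+5t+2t^2$.

Every contraction of these two graphs is a single edge, with polynomials $t+1$ and $-1-t$, whose root is $-1$. At $-1$ the four quadratics take the values $-1$ (path, $h$), $-2$ (triangle, $h$), $-1$ (path, $\mu$), $-1$ (triangle, $\mu$). All leading coefficients are positive, so $-1$ separates two real roots each time, and the claim holds here. For the path $\mu=h$, while for the triangle $\mu\ne h$. The agreement for the path is no accident: up to sign it holds for all trees (Lemma 5), and that is why one family of graphs will treat both polynomials at once.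

## 4. One recursion for each polynomial

Throughout, $q=t-1$, and $c(G)$ is the number of components of $G$. For arbitrary $G$ let $h_G$ be the product of $h$ over the components, with $h_\varnothing=1$. For connected $G$ put $\tilde\mu_G=(-1)^{|V|-1}\mu_G$.

**Lemma 1.** For every graph $G$ with vertex set $V$,
$$t^{c(G)}h_G=\sum_{D\subseteq V}q^{|D|}h_{G-D}.\tag{1}$$

*Proof.* Both sides are multiplicative over components and equal $1$ for the empty graph, so let $G$ be connected with $n\ge1$ vertices. We sort tubings $\tau$ by their maximal tubes. Two different maximal tubes are not nested, so they are disjoint and their union induces a disconnected graph; as each is connected, there is no edge between them. Their union is not $V$: two or more such tubes covering $V$ would disconnect $G$, one tube is a proper subset, and no tube covers nothing. So $D:=V\setminus\bigcup(\text{maximal tubes})$ is nonempty, and the maximal tubes are exactly the components $C$ of $G-D$. Every other tube lies strictly inside one $C$, and those inside $C$ form a tubing $\tau_C$ of $G|_C$.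

Conversely, let $D\ne\varnothing$, and let $\tau_C$ be a tubing of each component $C$ of $G-D$. Then $\bigcup_C(\{C\}\cup\tau_C)$ is a tubing of $G$, since tubes in different components are disjoint with no edges between them. This is a bijection, and
$$n-1-|\tau|=|D|+\sum_C|C|-1-\sum_C(1+|\tau_C|)=|D|-1+\sum_C\big(|C|-1-|\tau_C|\big).$$
Hence $h_G=\sum_{D\ne\varnothing}q^{|D|-1}h_{G-D}$. Multiply by $q$ and add $h_G$ to both sides. $\square$

**Lemma 2.** Let $\tilde F_G(s)=\sum_\pi(-s)^{|\pi|}\prod_{I\in\pi}\tilde\mu_{G|_I}(t)$, summed over the partitions $\pi$ of $V$ into blocks inducing connected subgraphs. Then $\tilde F$ is multiplicative over components, $\tilde F_G(s)=-s$ for a single vertex, and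
$$\tilde F_G(1)=\tilde F_G(t)\qquad\text{for connected }G\text{ with }|V|\ge2.\tag{2}$$

*Proof.* A connected block lies in one component, which gives multiplicativity; the single vertex is clear. Let $G$ be connected with $n\ge2$ vertices.

First we factor the intervals below a given element. Let $x=\{I_1^{\nu_1},\dots,I_k^{\nu_k}\}\in\mathcal W\Pi_G$. An element is $\le x$ if and only if its underlying partition refines $\{I_i\}$ and, for each $i$, its restriction to $I_i$ is $\le\{I_i^{\nu_i}\}$ in $\mathcal W\Pi_{G|_{I_i}}$. For $y,y'\le x$ the relation $y\le y'$ is a condition on each block of $y'$ separately, so it is equivalent to the relations between the restrictions to all $I_i$. Thus $[\hat0,x]\cong\prod_i[\hat0,\{I_i^{\nu_i}\}]$, and $\mu(\hat0,x)=\prod_i\mu(\hat0,\{I_i^{\nu_i}\})$.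

Next we sum the defining relation of the Möbius function. We have $x\le\{V^j\}$ if and only if $j-\sum\nu_i\in\{0,\dots,k-1\}$, and all such $j$ lie in $\{0,\dots,n-1\}$ because $\sum\nu_i\le n-k$. Since $n\ge2$, $\sum_{x\le\{V^j\}}\mu(\hat0,x)=0$ for each $j$. Multiply by $t^j$ and sum over $0\le j\le n-1$. Each $x$ contributes $\mu(\hat0,x)\,t^{\sum\nu_i}(1+t+\dots+t^{k-1})$, and summing over the weights gives
$$\sum_\pi(1+t+\dots+t^{|\pi|-1})\prod_{I\in\pi}\mu_{G|_I}(t)=0 .$$
Multiply by $1-t$ and insert $\prod_I\mu_{G|_I}=(-1)^{n-|\pi|}\prod_I\tilde\mu_{G|_I}$. The result is $\sum_\pi(-1)^{|\pi|}(1-t^{|\pi|})\prod_I\tilde\mu_{G|_I}=0$, which is (2). $\square$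

## 5. One hub with many leaves, and why it is not enough

The simplest way to get polynomials of large degree from (1) is one hub with $n$ leaves, the star $K_{1,n}$. Write $h_n$ for its $h$-polynomial and apply (1). If the hub is deleted along with $i$ leaves, the rest consists of isolated points, for a total of $\sum_i\binom ni q^{i+1}=q\,t^n$. If the hub stays, we get $\sum_i\binom niq^ih_{n-i}$. Put $H(x)=\sum_nh_nx^n/n!$. Then $tH=qe^{tx}+e^{qx}H$, that is,
$$H(x)=\frac{q\,e^{tx}}{t-e^{qx}} .\tag{3}$$
The expansion begins $1+(t+1)x+(t^2+3t+1)\frac{x^2}{2}+\cdots$, in agreement with Sections 2 and 3.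

To find where the zeros of $h_n$ go, we read off the coefficient asymptotics from the nearest pole in $x$. We set this up carefully, since it is used again for $G(n)$. Let
$$\Omega=\mathbb C\setminus\big((-\infty,0]\cup\{1\}\big),$$
which is open and connected. Let $\operatorname{Log}$ be the principal logarithm, $\arg t=\operatorname{Im}\operatorname{Log}t\in(-\pi,\pi)$, $t^\lambda=e^{\lambda\operatorname{Log}t}$, $\sqrt t=t^{1/2}$, and
$$\omega(t)=\frac{\operatorname{Log}t}{t-1},$$
which is analytic and zero-free on $\Omega$. Note that $q\omega=\operatorname{Log}t$, so $e^{q\lambda\omega}=t^\lambda$. For $k\in\mathbb Z\setminus\{0\}$ and $t\in\Omega$,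
$$|\operatorname{Log}t+2\pi ik|^2-|\operatorname{Log}t|^2=4\pi k(\pi k+\arg t)\ge4\pi(\pi-|\arg t|)>0 .\tag{4}$$

**Lemma 3.** Let $t\in\Omega$. If $0\le\lambda<1$, then $t^\lambda\ne t$. If $0<\lambda<1$, then $t^\lambda\ne1$.

*Proof.* Otherwise $(1-\lambda)\operatorname{Log}t$, respectively $\lambda\operatorname{Log}t$, would lie in $2\pi i\mathbb Z$. Its imaginary part has absolute value less than $\pi$, so it would be $0$, which gives $\operatorname{Log}t=0$ and $t=1$, a contradiction. $\square$

**Lemma 4.** Let $C\subset\Omega$ be compact. For all sufficiently small $\delta>0$ the function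
$$E(X,t)=\frac1{t-e^{qX}}-\frac1{tq(\omega-X)}$$
extends analytically to a neighborhood of $\{(X,t):t\in C,\ |X|\le(1+2\delta)|\omega(t)|\}$.

*Proof.* Let $y=q(X-\omega)$. Since $t=e^{q\omega}$, we have $t-e^{qX}=t(1-e^y)$, so
$$E=\frac1t\Big(\frac1y-\frac1{e^y-1}\Big).$$
The bracket is analytic in $y$ off $2\pi i(\mathbb Z\setminus\{0\})$, the singularity at $y=0$ being removable. If $y=2\pi ik$ with $k\ne0$, then $qX=\operatorname{Log}t+2\pi ik$, and by (4) $|X|^2-|\omega|^2\ge4\pi(\pi-|\arg t|)/|q|^2$. On $C$ the right side is bounded below by a positive constant, and $|\omega|$ is bounded. So for small $\delta$ no such point has $|X|\le(1+2\delta)|\omega|$, and avoiding $2\pi i(\mathbb Z\setminus\{0\})$ is an open condition on $(X,t)$. $\square$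

Now apply this to (3). For $t\in C$,
$$H(x)=\frac{e^{t\omega}}{t(\omega-x)}+\frac{e^{tx}-e^{t\omega}}{t(\omega-x)}+q\,e^{tx}E(x,t),$$
and the last two terms are analytic near the compact set $\{t\in C,|x|\le(1+2\delta)|\omega|\}$. By Cauchy's estimates their coefficients are $O\big(((1+2\delta)|\omega|)^{-n}\big)$ uniformly on $C$. Hence
$$\frac{\omega^{n+1}}{n!}h_n(t)\longrightarrow\frac{e^{t\omega}}t\qquad\text{uniformly on }C .$$
The limit has no zero. So for every compact $C\subset\Omega$ the polynomial $h_n$ has no zero on $C$ once $n$ is large. Stars with many leaves will not disprove anything.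

The computation shows exactly what is missing. Up to an explicit zero-free factor, the limit is the numerator of (3) evaluated at the pole $x=\omega$, and the numerator $qe^{tx}$ never vanishes. With several hubs the denominator will again be $t-e^{qX}$, where $X$ is the sum of all variables, but the numerator will record how the hubs are linked. We want a numerator that is, to leading order, a sum of two terms whose ratio can be tuned. The chain and the $Q$-satellites supply these two terms, and at leading order each of them comes from trees, so we compute trees next.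

## 6. Trees with many leaves: the path and the star

**Lemma 5.** For a tree $T$ with edge set $E$ and at least two vertices,
$$\sum_{A\subseteq E}(-1)^{|A|}(1-t^{|A|+1})\,h_{T\setminus A}=0 .\tag{5}$$
Consequently $\tilde\mu_T=h_T$ for every tree $T$.

*Proof.* The forest $T\setminus A$ has $|A|+1$ components, so by (1)
$$\sum_A(-1)^{|A|}t^{|A|+1}h_{T\setminus A}=\sum_{D}q^{|D|}\sum_A(-1)^{|A|}h_{(T\setminus A)-D}.$$
If $D\ne\varnothing$, some edge of $T$ meets $D$. The graph $(T\setminus A)-D$ does not depend on whether this edge belongs to $A$, so the inner sum cancels in pairs. Only $D=\varnothing$ remains, with value $\sum_A(-1)^{|A|}h_{T\setminus A}$. This is (5).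

For the second claim, the partitions of a tree into connected blocks correspond to the sets $A$ of edges between different blocks. So (2) reads $\sum_A(-1)^{|A|}(1-t^{|A|+1})\prod_C\tilde\mu_C=0$, with $C$ running over the components of $T\setminus A$. This is the recursion (5). Both invariants equal $1$ on one vertex, and the term $A=\varnothing$ has coefficient $1-t\neq0$, so the recursion determines them by induction on the number of vertices. $\square$

**Step 1: a recursion for trees with leaves.** The purpose is to replace infinitely many trees by one rational function. Let $T$ be a "core" tree with vertex set $W$ and edge set $E$. For $n\in\mathbb N^W$ let $T(n)$ be $T$ with $n_w$ extra leaves at each $w$. With $x^n=\prod x_w^{n_w}$ and $n!=\prod n_w!$, put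
$$\mathcal T_T(x)=\sum_nh_{T(n)}\frac{x^n}{n!},\quad X_T=\sum_wx_w,\quad g_T=e^{-tX_T}\mathcal T_T,\quad\xi_w=e^{qx_w},\quad\xi_T=\prod_w\xi_w .$$
Write down (5) for $T(n)$, multiply by $x^n/n!$, and sum over $n$. A set of edges of $T(n)$ consists of some $A\subseteq E$ and a set of cut leaves. A cut leaf becomes an isolated vertex with $h=1$. It contributes a factor $-1$ in the part of (5) without powers of $t$, and a factor $-t$ in the other part. Distributing leaves into cut and uncut ones multiplies exponential generating functions, so the cut leaves give $e^{-X_T}$ and $e^{-tX_T}$. For a single vertex, where (5) is not available, the left side of (5) is $1-t$; this occurs only for $|W|=1$, $n=0$. With $C$ running over the components of $T\setminus A$, and $[\,\cdot\,]$ equal to $1$ if the condition holds and $0$ otherwise,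
$$e^{-X_T}\sum_{A\subseteq E}(-1)^{|A|}\prod_C\mathcal T_C-t\,e^{-tX_T}\sum_{A\subseteq E}(-t)^{|A|}\prod_C\mathcal T_C=(1-t)\,[|W|=1].$$
Since $\prod_C\mathcal T_C=e^{tX_T}\prod_Cg_C$ and $e^{-X_T+tX_T}=\xi_T$, this becomes
$$\sum_{A\subseteq E}(-1)^{|A|}\big(\xi_T-t^{|A|+1}\big)\prod_Cg_C=(1-t)\,[|W|=1].\tag{6}$$
For a single vertex, $g=q/(t-\xi)$. In general solve (6) for the term $A=\varnothing$, which is $(\xi_T-t)g_T$; all other terms involve only proper subtrees. By induction $g_T$ is a rational function of $t$ and the $\xi_w$, expanded at $\xi_w=e^{qx_w}$, $x=0$, and *the denominators of $(t-\xi_T)g_T$ are products of factors $t-\xi_C$ with $C$ a proper subtree of $T$.* In the next two lemmas $g_T$ means this rational function. The value of $(t-\xi_T)g_T$ on the locus $\xi_T=t$ plays the role that the numerator at the pole played in Section 5.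

**Lemma 6 (path).** Let $T$ be the path $U,w_1,\dots,w_R,V$, with $\xi_U=\xi$, $\xi_V=\eta$, $\xi_{w_i}=1$. At points with $\xi\eta=t\notin\{0,1\}$ and $\xi,\eta\ne1$,
$$(t-\xi_T)g_T=\frac{q^{2R+3}}{\big((\xi-1)(\eta-1)\big)^{R+1}} .$$

*Proof.* The factors $t-\xi_C$ for proper subtrees are $t-1$, $t-\xi=\xi(\eta-1)$, and $t-\eta=\eta(\xi-1)$, none of which vanishes. So all values below are regular at the points in question.

We collect the paths of all lengths into power series in $z$, because cutting a path at edges corresponds to multiplying series. Let $p(z)=\sum_{r\ge1}p_rz^r$, where $p_r$ is the value of $g$ for a path of $r$ vertices with all $\xi_w=1$. Let $u(z)=\sum_{r\ge0}u_rz^r$, where $u_r$ is the value for $U,w_1,\dots,w_r$; let $v(z)$ be the same for $V$; and let $f(z)=\sum_{R\ge0}f_Rz^R$ be the series for the full paths.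

A cut set with $k-1$ elements in a path with all $\xi_w=1$ leaves $k$ pieces, so (6) gives $\sum_{k\ge1}(-1)^{k-1}(1-t^k)p^k=(1-t)z$. In a path starting at $U$ the pieces are one containing $U$ and $k\ge0$ others, so $u\sum_{k\ge0}(-1)^k(\xi-t^{k+1})p^k=1-t$. In a full path either nothing is cut, or there is a $U$-piece, a $V$-piece, and $k\ge0$ middle pieces with $k+1$ cuts. Summing the geometric series,
$$\frac p{1+p}-\frac{tp}{1+tp}=(1-t)z,\qquad u\Big(\frac\xi{1+p}-\frac t{1+tp}\Big)=1-t,\qquad(\xi\eta-t)f=uv\Big(\frac{\xi\eta}{1+p}-\frac{t^2}{1+tp}\Big).$$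
With $a=1+p$ and $b=1+tp$, the first equation becomes $z=p/(ab)$, and the second becomes $u=\dfrac{q\,ab}{ta-\xi b}$; likewise $v=\dfrac{q\,ab}{ta-\eta b}$. At $\xi\eta=t$ the third equation gives
$$(t-\xi\eta)f=-uv\,\frac{t(b-ta)}{ab}=\frac{tq\,uv}{ab},$$
because $ta-b=t-1=q$. Since $(ta-\xi b)(ta-\eta b)=t^2a^2-t(\xi+\eta)ab+tb^2$, we get
$$(t-\xi\eta)f=\frac{tq^3\,ab}{t^2a^2-t(\xi+\eta)ab+tb^2}=\frac{q^3}{\dfrac{ta}b+\dfrac ba-\xi-\eta}.$$
Now $ta^2+b^2-(t+1)ab=(ta-b)(a-b)=q\cdot(-qp)=-q^2p$, so $\frac{ta}b+\frac ba=t+1-q^2z$. As $t=\xi\eta$, the denominator equals $t+1-\xi-\eta-q^2z=(\xi-1)(\eta-1)-q^2z$. The coefficient of $z^R$ in $q^3/\big((\xi-1)(\eta-1)-q^2z\big)$ is the claim. $\square$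

**Lemma 7 (star).** Let $T$ be a star with center $*$, $\xi_*=1$, and set $K$ of outer vertices, $|K|=k\ge2$; write $\xi_M=\prod_{j\in M}\xi_j$ for $M\subseteq K$. At points with $t\notin\{0,1\}$, $\xi_K=t$, $\xi_M\ne t$ for all $M\subsetneq K$, and all $\xi_j\ne1$,
$$(t-\xi_T)g_T=\frac{t\,q^{2k+1}}{\prod_{j\in K}(\xi_j-1)(t-\xi_j)} .$$

*Proof.* The first aim is to turn (6) into a simpler recursion. For a finite set $L$ of outer vertices let $G_L=g_{*\cup L}/\prod_{j\in L}g_j$; here $G_\varnothing=q/(t-1)=1$. Let $a_K=\sum_{L\subseteq K}(-1)^{|K\setminus L|}G_L$, so that $G_K=\sum_{M\subseteq K}a_M$ by inclusion–exclusion. For $K\neq\varnothing$, cutting the edges to $K\setminus L$ leaves the star on $*\cup L$ and isolated vertices. Dividing (6) by $\prod_{j\in K}g_j$ gives $\sum_{L}(-1)^{|K\setminus L|}(\xi_K-t^{|K\setminus L|+1})G_L=0$, that is,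
$$\xi_Ka_K=t\sum_{L\subseteq K}(-t)^{|K\setminus L|}G_L=t\sum_{M\subseteq K}a_M\sum_{M\subseteq L\subseteq K}(-t)^{|K\setminus L|}=t\sum_{M\subseteq K}a_M(1-t)^{|K\setminus M|}.$$
With $a_K=(1-t)^{|K|}c_K=(-q)^{|K|}c_K$ this becomes
$$\xi_Kc_K=t\sum_{M\subseteq K}c_M\quad(K\ne\varnothing),\qquad c_\varnothing=1 .\tag{7}$$
Since it can be rewritten as $(\xi_K-t)c_K=t\sum_{M\subsetneq K}c_M$, the recursion (7) has a unique solution in rational functions.

The second aim is to solve (7). Suppose $|t|<1<|\xi_j|$ for all $j$, and let $\sigma_N(j)=\frac{1-\xi_j^{-N}}{\xi_j-1}=\xi_j^{-1}+\dots+\xi_j^{-N}$. Then $\sigma_0=0$ and $1+\sigma_N(j)=\xi_j\sigma_{N+1}(j)$. Put $c_K=(1-t)\sum_{N\ge0}t^N\prod_{j\in K}\sigma_N(j)$, which converges since $\sigma_N(j)$ is bounded in $N$. Then $c_\varnothing=1$, and for $K\ne\varnothing$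
$$t\sum_{M\subseteq K}c_M=(1-t)\sum_{N\ge0}t^{N+1}\prod_{j\in K}(1+\sigma_N(j))=\xi_K(1-t)\sum_{N\ge0}t^{N+1}\prod_{j\in K}\sigma_{N+1}(j)=\xi_Kc_K ,$$
the missing term $N=0$ in the last sum being $0$. On this open set $\xi_K\ne t$, so (7) determines $c_K$ there. Expanding $\prod_j(1-\xi_j^{-N})$ and summing geometric series gives, first on this open set and hence as rational functions,
$$c_K=\frac{1-t}{\prod_{j\in K}(\xi_j-1)}\sum_{M\subseteq K}(-1)^{|M|}\frac{\xi_M}{\xi_M-t}.$$

Finally we evaluate at the points in question. In $(t-\xi_K)c_K$ only $M=K$ survives, with value $(1-t)(-1)^k(-t)/\prod_j(\xi_j-1)=(-1)^kqt/\prod_j(\xi_j-1)$. For $M\subsetneq K$ the function $c_M$ is regular. Also $g_j=q/(t-\xi_j)$ is regular, since $\{j\}\subsetneq K$. As $g_T=\prod_jg_j\cdot G_K=\prod_jg_j\sum_{M\subseteq K}a_M$ and $\xi_T=\xi_K$,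
$$(t-\xi_T)g_T=\prod_{j\in K}\frac q{t-\xi_j}\cdot(-q)^k\cdot\frac{(-1)^kqt}{\prod_j(\xi_j-1)},$$
which is the claim. $\square$

The two lemmas agree where they overlap. The star with two outer vertices is the path with $R=1$. There $(t-\xi)(t-\eta)=\xi\eta(\eta-1)(\xi-1)=t(\xi-1)(\eta-1)$, so both formulas give $q^5/\big((\xi-1)(\eta-1)\big)^2$. Note also that neither right side has a zero with $t\notin\{0,1\}$. By itself, then, neither tree does better than the single hub. What helps is that the two expressions are different.

## 7. The generating function of all hub graphs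

We now show that for the graphs $G(n)$ the exponential generating function again has the form numerator over $t-e^{qX}$, and that the numerator is analytic well beyond the region where the denominator is nonzero.

For $\varnothing\ne L\subseteq K$, and $n\in\mathbb N^{\mathcal S}$ with $n_S=0$ whenever $S\cap L=\varnothing$, let $G_L(n)$ be the graph with hub set $L$ and $n_S$ satellites of type $S$, each adjacent exactly to the hubs in $S\cap L$. So $G(n)=G_K(n)$. Put
$$\mathcal H_L=\sum_{n:\,G_L(n)\text{ conn.}}h_{G_L(n)}\frac{x^n}{n!},\qquad\mathcal M_L=\sum_{n:\,G_L(n)\text{ conn.}}\tilde\mu_{G_L(n)}\frac{x^n}{n!},\qquad X_L=\sum_{S\cap L\ne\varnothing}x_S,$$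
and $X=X_K$, $X_\varnothing=0$. For $\varnothing\ne B\subseteq L$ let $x^{(B|L)}$ be $x$ with $x_S$ replaced by $0$ unless $\varnothing\ne S\cap L\subseteq B$. For example, if $L=\{0,1\}$ and $B=\{0\}$, then only the variables of types $S$ with $S\cap\{0,1\}=\{0\}$ survive. Define
$$\mathcal D_L=\Big\{(x,t):t\in\Omega,\ \sum_{S\cap L\ne\varnothing}|x_S|<|\omega(t)|\Big\},\qquad\mathcal U=\Big\{(x,t):t\in\Omega,\ \sum_{S\ne\{j\}}|x_S|<|\omega(t)|\ \text{ for all }j\in K\Big\}.$$
Each sum defining $\mathcal U$ omits one variable $x_{\{j\}}$, so $\mathcal U$ contains points with $\sum_S|x_S|\geq|\omega|$. In particular, if $p_S>0$ and $\sum p_S=1$, then $(p\,\omega(t),t)\in\mathcal U$, and at this point $X=\omega$ and the denominator vanishes.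

For fixed $t$ both sets are complete Reinhardt domains in $x$: they are open and contain with $x$ every $x'$ with $|x'_S|\le|x_S|$ for all $S$. Each point then lies in a closed polydisc around $0$, with slightly larger radii, inside the domain. So a function analytic there is the sum of its Taylor series at $x=0$. We call a power series in $x$ with coefficients depending on $t$ *analytic* on such a set if it is the Taylor series in $x$, for each $t\in\Omega$, of a function analytic in $(x,t)$ there.

**Proposition 8.** For $\mathcal J=\mathcal H_K$ and for $\mathcal J=\mathcal M_K$ there is an analytic function $N$ on $\mathcal U$ with $(t-e^{qX})\mathcal J=N$ as power series in $x$.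

*Proof.* **Step 1: a recursion over hub sets for $h$.** The purpose is to express $(t-e^{qX_L})\mathcal H_L$ through smaller hub sets. Every component of $G_L(n)$ contains a hub. A satellite of type $S$ is joined to all hubs in $S\cap L$, so a component with hub set $B$ contains exactly the satellites of types with $S\cap L\subseteq B$. Hence
$$\mathfrak F_L:=\sum_\pi\prod_{B\in\pi}\mathcal H_B(x^{(B|L)}),\qquad\mathfrak F_\varnothing:=1,$$
summed over the set partitions $\pi$ of $L$, is the exponential generating function of $h_{G_L(n)}$ over all $n$. Now sum (1) for $G_L(n)$, times $x^n/n!$, over all $n$. On the right the deleted set consists of the hubs $L\setminus L'$ and some satellites. The deleted satellites give $e^{qX_L}$. The remaining satellites of types meeting $L$ but not $L'$ are isolated and give $e^{X_L-X_{L'}}$. The rest is a graph $G_{L'}$. So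
$$\sum_\pi t^{|\pi|}\prod_{B\in\pi}\mathcal H_B(x^{(B|L)})=e^{qX_L}\sum_{L'\subseteq L}q^{|L\setminus L'|}e^{X_L-X_{L'}}\mathfrak F_{L'} .$$
Moving the partition $\{L\}$ to the left and all else to the right,
$$(t-e^{qX_L})\mathcal H_L=-\sum_{|\pi|\ge2}\big(t^{|\pi|}-e^{qX_L}\big)\prod_{B\in\pi}\mathcal H_B(x^{(B|L)})+e^{qX_L}\sum_{L'\subsetneq L}q^{|L\setminus L'|}e^{X_L-X_{L'}}\mathfrak F_{L'} .\tag{8}$$
Only hub sets $B\subsetneq L$ occur on the right.

For one hub, (8) is (3). As a second check, let $L=\{0,1\}$ and keep a single variable $x$, of a type containing $0$ and $1$. For $B=\{0\}$ or $\{1\}$ we have $\mathcal H_B(x^{(B|L)})=1$, while $\mathfrak F_{\{0\}}=\mathfrak F_{\{1\}}=1+(t+1)x+\cdots$ by (3). The right side of (8) is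
$$-(t^2-e^{qx})+e^{qx}\big(q^2e^{x}+2q\,\mathfrak F_{\{0\}}\big).$$
Its constant term is $1-t^2+q^2+2q=0$. Its coefficient of $x$ is $q+q^2+2q(t+1)+q(q^2+2q)=q(q^2+5q+5)=q(t^2+3t+1)$. So $\mathcal H_L=(t^2+3t+1)x+\cdots$, as it should be for two hubs joined by one satellite, the path on three vertices.

**Step 2: a recursion over hub sets for $\mu$.** The purpose is the same. In a partition of the vertices of $G_L(n)$ into connected blocks, a block without hubs is a single satellite. A block with hub set $B$ consists of $B$ and satellites whose types meet $B$, and it induces a connected graph $G_B(n')$. Distributing the satellites among blocks and singletons,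
$$\Phi_L(s):=\sum_n\tilde F_{G_L(n)}(s)\frac{x^n}{n!}=e^{-sX_L}\sum_\pi(-s)^{|\pi|}\prod_{B\in\pi}\mathcal M_B(x) .$$
Let $f_B$ and $f_B^*$ be the exponential generating functions of $\tilde F(1)$ and $\tilde F(t)$ over the connected $G_B(n)$. By Lemma 2, $f_B^*=f_B+(1-t)[|B|=1]$, the correction coming from the single vertex, where $\tilde F(t)-\tilde F(1)=-t+1$. Splitting $G_L(n)$ into components,
$$\Phi_L(1)=\sum_\sigma\prod_{B\in\sigma}f_B(x^{(B|L)}),\qquad\Phi_L(t)=\sum_\sigma\prod_{B\in\sigma}f_B^*(x^{(B|L)}),$$
summed over the partitions $\sigma$ of $L$. We compute $\Phi_L(1)-\Phi_L(t)$ in both ways. In the first expression the partition $\{L\}$ contributes $-(e^{-X_L}-te^{-tX_L})\mathcal M_L=e^{-tX_L}(t-e^{qX_L})\mathcal M_L$; in the second, $\{L\}$ contributes $f_L-f_L^*=-(1-t)[|L|=1]$. Therefore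
$$\begin{aligned}e^{-tX_L}(t-e^{qX_L})\mathcal M_L={}&\sum_{|\sigma|\ge2}\Big(\prod_{B\in\sigma}f_B(x^{(B|L)})-\prod_{B\in\sigma}f_B^*(x^{(B|L)})\Big)-(1-t)[|L|=1]\\&-\sum_{|\pi|\ge2}(-1)^{|\pi|}\big(e^{-X_L}-t^{|\pi|}e^{-tX_L}\big)\prod_{B\in\pi}\mathcal M_B(x) .\end{aligned}\tag{9}$$
Moreover
$$f_L=\Phi_L(1)-\sum_{|\sigma|\ge2}\prod_{B\in\sigma}f_B(x^{(B|L)}).\tag{10}$$
Only $B\subsetneq L$ occur on the right of (9).

**Step 3: analyticity for proper hub sets.** We claim that for $L\subsetneq K$ the series $\mathcal H_L,\mathcal M_L,f_L$ are analytic on $\mathcal D_L$, by induction on $|L|$. The series attached to $B$ involve only the $x_S$ with $S\cap B\ne\varnothing$. For $B\subseteq L$ we have $\sum_{S\cap B\ne\varnothing}|x_S|\le\sum_{S\cap L\ne\varnothing}|x_S|$, and replacing coordinates by $0$ does not increase these sums. So the right sides of (8) and (9) are analytic on $\mathcal D_L$. There $t-e^{qX_L}\ne0$. Indeed, a zero would give $|qX_L|=|\operatorname{Log}t+2\pi ik|\ge|\operatorname{Log}t|$ for some $k\in\mathbb Z$ by (4), whereas $|qX_L|<|q\omega|=|\operatorname{Log}t|$.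 Dividing gives analytic functions on $\mathcal D_L$. Their Taylor series are $\mathcal H_L$ and $\mathcal M_L$, because $t-e^{qX_L}$ has constant term $t-1\ne0$ and is invertible as a power series. Then $f_L$ is analytic by (10).

**Step 4: the full hub set.** For $L=K$ we do not divide. The right sides of (8) and (9) involve only $B\subsetneq K$. Given such a $B$, choose $j\in K\setminus B$. The types meeting $B$ do not include $\{j\}$, so $\sum_{S\cap B\ne\varnothing}|x_S|\le\sum_{S\ne\{j\}}|x_S|$. Hence $\mathcal U\subseteq\mathcal D_B$, also after replacing coordinates by $0$. So the right sides are analytic on $\mathcal U$. Let $N$ be the right side of (8) for $\mathcal H_K$, and $e^{tX}$ times the right side of (9) for $\mathcal M_K$. $\square$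

## 8. The numerator splits into a chain term and a $Q$-term

**Proposition 9.** For each of the two functions $N$, we have $N=\prod_{j=1}^mx_{P_j}\cdot A+x_QB$ with $A,B$ analytic on $\mathcal U$ and $A$ independent of $x_Q$. When all $x_{P_j}$ and $x_Q$ are $0$, writing $x=(x_0,\dots,x_m)$ for the variables of types $\{j\}$, we have as power series in $x$
$$A=(t-e^{qX})\,\mathcal T_\alpha,\qquad B=(t-e^{qX})\,\mathcal T_\beta .$$
Here $\alpha$ is the core path $0,v_1,1,v_2,\dots,v_m,m$ and $\beta$ is the core star with center $*$ and outer vertices $0,\dots,m$, with leaf variables $0$ at the $v_j$ and at $*$. These restrictions are the same for $\mathcal H_K$ and for $\mathcal M_K$.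

*Proof.* **Step 1: dividing by a coordinate.** If $F$ is analytic on $\mathcal U$ and vanishes where a coordinate $y$ is $0$, then $F/y=\int_0^1(\partial_yF)(\theta y,\dots)\,d\theta$ is analytic on $\mathcal U$, because $\mathcal U$ is closed under shrinking coordinates.

**Step 2: the decomposition.** Let $N_0=N|_{x_Q=0}$. If $x_Q=0$ and some $x_{P_j}=0$, then $\mathcal J=0$, since no connected graph remains; so $N_0=0$ there. Divide $N_0$ successively by $x_{P_1},\dots,x_{P_m}$. After some of these divisions the quotient still vanishes on each remaining hyperplane $x_{P_j}=0$, first where the variables already divided by are nonzero, and then everywhere by continuity. By Step 1, $A=N_0/\prod_jx_{P_j}$ and $B=(N-N_0)/x_Q$ are analytic on $\mathcal U$.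

**Step 3: the leading coefficients.** The part of $\mathcal J$ with $x_Q=0$ contains only monomials with all $n_{P_j}\ge1$. Those with all $n_{P_j}=1$ come from the path of Section 1 with leaves at the hubs. So this part is $\prod_jx_{P_j}\cdot(\mathcal T_\alpha+\text{terms divisible by some }x_{P_j})$. The part of $\mathcal J$ with all $x_{P_j}=0$ contains only monomials with $n_Q\ge1$, and those with $n_Q=1$ come from the star of Section 1. So it is $x_Q(\mathcal T_\beta+\text{terms divisible by }x_Q)$. These graphs are trees, so by Lemma 5 $\tilde\mu=h$ on them, and the same series $\mathcal T_\alpha,\mathcal T_\beta$ appear for both choices of $\mathcal J$. Multiply by $t-e^{qX}$ and compare with $N$: at $x_Q=0$ we have $N=\prod_jx_{P_j}A$, and at $x_P=0$ we have $N=x_QB$. Then set the remaining link variables to $0$. $\square$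

## 9. Coefficients with prescribed proportions

The next proposition is the many-variable version of the pole computation in Section 5. If the satellite types occur in fixed proportions $p$, then the polynomial of $G(n)$ is governed by the numerator at $x=p\,\omega$.

**Proposition 10.** Let $p=(p_S)_{S\in\mathcal S}$ be positive rationals with sum $1$. Let $n_S=|n|\,p_S\in\mathbb N$ and $|n|=\sum_Sn_S\to\infty$. For $J=h$ or $J=\tilde\mu$, with the corresponding $N$, locally uniformly for $t\in\Omega$,
$$\frac{tq\,\omega^{|n|+1}}{|n|!}\,J_{G(n)}(t)\longrightarrow N\big(p\,\omega(t),t\big).$$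

*Proof.* Let $C\subset\Omega$ be compact.

**Step 1: isolating the pole.** We separate the factor responsible for growth. By Lemma 4, for small $\delta>0$,
$$\frac1{t-e^{qX}}=\frac1{tq(\omega-X)}+E(X,t),\qquad\text{so}\qquad\mathcal J=\frac N{tq(\omega-X)}+NE,$$
with $E$ analytic near $\{t\in C,|X|\le(1+2\delta)|\omega|\}$. Take $\delta$ also so small that $(1+2\delta)(1-p_{\{j\}})<1$ for all $j\in K$. Then
$$\{(x,t):t\in C,\ |x_S|\le(1+2\delta)p_S|\omega(t)|\ \text{for all }S\}$$
is a compact subset of $\mathcal U$, on which $|X|\le(1+2\delta)|\omega|$. By Cauchy's estimates, if $N=\sum_k\nu_kx^k$, then for some constant $M$, uniformly for $t\in C$,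
$$|\nu_k|\le M\prod_S\big((1+2\delta)p_S|\omega|\big)^{-k_S},\tag{11}$$
and the coefficients of $NE$ satisfy the same type of bound, with another constant $M'$.

**Step 2: multinomial probabilities.** We need a lower bound for the size of the main term. For $k\in\mathbb N^{\mathcal S}$ with $|k|=|n|$, the probability $\frac{|n|!}{\prod k_S!}\prod p_S^{k_S}$ is maximal at $k=n$. Indeed, $a!/b!\le a^{a-b}$ for integers $a\ge1$, $b\ge0$: for $a\geq b$ the quotient is a product of $a-b$ factors at most $a$, and for $a<b$ it is the reciprocal of a product of $b-a$ factors larger than $a$. All $n_S\ge1$, so the ratio of the value at $k$ to the value at $n$ is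
$$\prod_S\frac{n_S!}{k_S!}p_S^{k_S-n_S}\le\prod_Sn_S^{n_S-k_S}p_S^{k_S-n_S}=\prod_S|n|^{n_S-k_S}=|n|^0=1 .$$
There are at most $(|n|+1)^r$ such $k$, and the probabilities sum to $1$, so
$$\frac{|n|!}{\prod_Sn_S!}\prod_Sp_S^{n_S}\ge(|n|+1)^{-r}.\tag{12}$$

**Step 3: the regular part is negligible.** Since all $n_S\ge1$, $G(n)$ is connected and $J_{G(n)}=\prod_Sn_S!\,[x^n]\mathcal J$. By the bound for $NE$ and (12), the contribution of $NE$ to $\frac{\omega^{|n|}}{|n|!}J_{G(n)}$ is at most
$$\frac{\prod_Sn_S!}{|n|!}\,M'(1+2\delta)^{-|n|}\prod_Sp_S^{-n_S}\le M'(|n|+1)^r(1+2\delta)^{-|n|}\to0,$$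
and the extra factor $tq\,\omega$ is bounded on $C$.

**Step 4: the main part.** Expand $\frac1{\omega-X}=\sum_lX^l\omega^{-l-1}$. The coefficient of $x^{n-k}$ in $X^l$ is $l!/\prod_S(n_S-k_S)!$ with $l=|n|-|k|$, so
$$\frac{\omega^{|n|+1}\prod_Sn_S!}{|n|!}[x^n]\frac N{\omega-X}=\sum_{k\le n}\nu_k\,\omega^{|k|}\,w_k,\qquad w_k=\frac{(|n|-|k|)!\,\prod_Sn_S!}{|n|!\,\prod_S(n_S-k_S)!}.$$
The weights satisfy the following.

- For fixed $k$, $w_k\to\prod_Sp_S^{k_S}$, since $n_S!/(n_S-k_S)!\sim n_S^{k_S}$ and $|n|!/(|n|-|k|)!\sim|n|^{|k|}$.
- For $|k|\le\sqrt{|n|}$ and $|n|\ge4$, $w_k\le\prod_Sn_S^{k_S}(|n|-|k|)^{-|k|}=\prod_Sp_S^{k_S}\,(1-|k|/|n|)^{-|k|}\le e^2\prod_Sp_S^{k_S}$, using $-\log(1-y)\le2y$ on $[0,\frac12]$ and $|k|^2\le|n|$.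
- For all $k\le n$, $w_k\prod_Sp_S^{-k_S}$ is the multinomial probability at $n-k$ (for total $|n|-|k|$) divided by the one at $n$, so $w_k\le(|n|+1)^r\prod_Sp_S^{k_S}$ by (12).

By (11), $|\nu_k\omega^{|k|}|\prod_Sp_S^{k_S}\le M(1+2\delta)^{-|k|}$ on $C$. The terms with $|k|>\sqrt{|n|}$ contribute at most $M(|n|+1)^r\sum_{d>\sqrt{|n|}}(d+1)^r(1+2\delta)^{-d}\to0$. The other terms are dominated by the summable $e^2M(1+2\delta)^{-|k|}$. So by dominated convergence the sum tends, uniformly on $C$, to $\sum_k\nu_k\prod_S(p_S\omega)^{k_S}=N(p\omega,t)$. $\square$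

## 10. Balancing the chain against the $Q$-satellites

We choose proportions for which the chain term and the $Q$-term in Proposition 9 have the same order of magnitude. Let $c,s,\varepsilon>0$ be rational, with $s$ small and then $\varepsilon$ small, and put
$$p_{\{j\}}=s\ (1\le j\le m-1),\quad p_{P_j}=\varepsilon,\quad p_Q=c\,s^{m-1}\varepsilon^m,\quad p_{\{0\}}=p_{\{m\}}=\tfrac12\big(1-(m-1)s-m\varepsilon-p_Q\big).$$
These are positive rationals with sum $1$. The chain needs $m$ linking satellites and so costs $\varepsilon^m$, which explains the $\varepsilon^m$ in $p_Q$. The factor $s^{m-1}$ will compensate a blow-up of the star term.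

**Step 1: the limit $\varepsilon\to0$ with $s$ fixed.** This reduces $A$ and $B$ to the tree values. Put $\lambda_1=\dots=\lambda_{m-1}=s$ and $\lambda_0=\lambda_m=\frac12(1-(m-1)s)$, so $\lambda_j>0$ and $\sum_j\lambda_j=1$. By Proposition 9,
$$\frac{N(p\omega,t)}{\varepsilon^m\omega}=\omega^{m-1}A(p\omega,t)+cs^{m-1}B(p\omega,t)\longrightarrow\omega^{m-1}a_\lambda+cs^{m-1}b_\lambda\tag{13}$$
locally uniformly on $\Omega$, where $a_\lambda,b_\lambda$ are the values of $A,B$ at $x_P=x_Q=0$, $x_j=\lambda_j\omega$. Indeed, for $t$ in a compact set and $\varepsilon\in[0,\varepsilon_0]$ the points $(p\omega,t)$ form a compact subset of $\mathcal U$, because all $p_{\{j\}}$ stay positive; and $A,B$ are uniformly continuous on it.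

**Step 2: $a_\lambda$ and $b_\lambda$ as values of rational functions.** Proposition 9 identifies $A$ and $B$ only as power series, that is, near $x=0$, so we must continue along a segment. Let $T=\alpha$ or $\beta$, and for a subtree $C$ let $\lambda_C$ be the sum of the $\lambda_j$ over the hubs $j\in C$. A proper subtree of the path $\alpha$ misses one of its ends $0,m$. A proper subtree of the star $\beta$ either is a single outer vertex or contains $*$ and misses an outer vertex. In all cases $0\le\lambda_C<1$. Near $x=0$, with $x_P=x_Q=0$, we have $\mathcal T_T=e^{tX}g_T$ and $e^{qX}=\xi_T$. So $A$ (respectively $B$) equals $e^{tX}$ times the rational function $(t-\xi_T)g_T$ at $\xi_j=e^{qx_j}$, $\xi_{v_j}=\xi_*=1$.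

Fix $t\in\Omega$ and let $x_j=\theta\lambda_j\omega$. For $\theta\in[0,1]$ this point lies in $\mathcal U$. The denominators of $(t-\xi_T)g_T$ are products of factors $t-\xi_C=t-t^{\theta\lambda_C}$, nonzero by Lemma 3 since $0\le\theta\lambda_C<1$. So both sides are analytic in $\theta$ on a neighborhood of $[0,1]$ and agree near $\theta=0$, hence also at $\theta=1$, where $X=\omega$. Thus $a_\lambda$ and $b_\lambda$ are $e^{t\omega}$ times the values of $(t-\xi_T)g_T$, for $T=\alpha$ and $T=\beta$, at $\xi_j=t^{\lambda_j}$, $\xi_{v_j}=\xi_*=1$. At these points $\xi_T=t$, which is where Lemmas 6 and 7 apply.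

**Step 3: the limit $s\to0$ of the chain term.** We fix $s_0>0$ with $(m-1)s_0<1$. For $T=\alpha$ and $s\in[0,s_0]$, including $s=0$ with $\lambda=(\frac12,0,\dots,0,\frac12)$, we still have $0\le\lambda_C<1$ for proper subtrees, since the end that is missed carries positive weight. So the value of the rational function is jointly continuous in $(s,t)\in[0,s_0]\times\Omega$, and the limit $s\to0$ is locally uniform in $t$. At $s=0$ all $\xi$'s are $1$ except $\xi_0=\xi_m=\sqrt t$. The path $\alpha$ has $2m+1$ vertices, so Lemma 6 applies with $R=2m-1$ and $\xi=\eta=\sqrt t$ (and $\sqrt t\ne1$ by Lemma 3):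
$$a_\lambda\longrightarrow e^{t\omega}\,\frac{q^{4m+1}}{(\sqrt t-1)^{4m}} .$$

**Step 4: the limit $s\to0$ of the star term.** For $T=\beta$ and $s>0$, Lemma 7 applies with $k=m+1\ge3$: $\xi_K=t$, and by Lemma 3 $\xi_M=t^{\lambda_M}\ne t$ for $M\subsetneq K$ (where $\lambda_M=\sum_{j\in M}\lambda_j<1$) and $\xi_j=t^{\lambda_j}\ne1$. Hence
$$s^{m-1}b_\lambda=e^{t\omega}\,\frac{t\,q^{2m+3}\,s^{m-1}}{\prod_{j=0}^m(t^{\lambda_j}-1)(t-t^{\lambda_j})} .$$
For each of the $m-1$ middle hubs, $(t^s-1)/s\to\operatorname{Log}t\ne0$ and $t-t^s\to q\ne0$. For $j=0$ and $j=m$ the factor tends to $(\sqrt t-1)(t-\sqrt t)=\sqrt t(\sqrt t-1)^2\ne0$. By Lemma 3, and because $(e^y-1)/y$ is entire, all these quantities extend to jointly continuous nonvanishing functions on $[0,s_0]\times\Omega$. So, locally uniformly in $t$,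
$$s^{m-1}b_\lambda\longrightarrow e^{t\omega}\,\frac{t\,q^{2m+3}}{t(\sqrt t-1)^4\,q^{m-1}(\operatorname{Log}t)^{m-1}}=e^{t\omega}\,\frac{q^{m+4}}{(\sqrt t-1)^4(\operatorname{Log}t)^{m-1}} .$$

**Step 5: the sum.** We combine the two limits. Since $\omega=\operatorname{Log}t/q$, the limit of $\omega^{m-1}a_\lambda$ is $e^{t\omega}(\operatorname{Log}t)^{m-1}q^{3m+2}/(\sqrt t-1)^{4m}$. Its quotient by the limit of $s^{m-1}b_\lambda$ is $\big(\operatorname{Log}t\cdot q/(\sqrt t-1)^2\big)^{2(m-1)}$, and $q/(\sqrt t-1)^2=(\sqrt t+1)/(\sqrt t-1)$. So the right side of (13) converges, locally uniformly on $\Omega$ as $s\to0$, to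
$$\Psi_c(t)=\frac{e^{t\omega}q^{m+4}}{(\sqrt t-1)^4(\operatorname{Log}t)^{m-1}}\Big(Z(t)^{2(m-1)}+c\Big),\qquad Z(t)=\operatorname{Log}t\cdot\frac{\sqrt t+1}{\sqrt t-1}.\tag{14}$$
Each of the two terms alone is zero-free on $\Omega$. Their sum vanishes exactly where $Z^{2(m-1)}=-c$.

## 11. Steering a zero into the open set

*Proof of Theorem A.* Let $O\subset\mathbb C$ be open and nonempty.

**Step 1: choice of $m$ and $c$.** We want a zero of $\Psi_c$ in $O$. The complement of $\Omega$ has empty interior, so there is an open disc $\Delta\subset O\cap\Omega$. The function $Z$ is analytic on $\Omega$. It is zero-free because $\operatorname{Re}\sqrt t>0$ and $\operatorname{Log}t\ne0$. It is non-constant because $Z\to\infty$ as $t\to+\infty$, and hence non-constant on $\Delta$. A branch of $\log Z$ on $\Delta$ is a non-constant analytic function, hence an open map. So the corresponding branch of $\arg Z$ takes on $\Delta$ all values of an interval of some length $\ell>0$. Choose $m\ge2$ with $2(m-1)\ell>2\pi$. Then $2(m-1)\arg Z$ takes on $\Delta$ a value that is an odd multiple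 of $\pi$, so $Z(t_0)^{2(m-1)}=-c_0$ for some $t_0\in\Delta$ and $c_0>0$. Since $Z^{2(m-1)}$ is an open map on $\Delta$, its image contains a neighborhood of $-c_0$. So there are $t_1\in\Delta$ and a rational $c>0$ with $Z(t_1)^{2(m-1)}=-c$. Thus $\Psi_c(t_1)=0$, and $\Psi_c\not\equiv0$ on $\Delta$.

**Step 2: choice of $s$, $\varepsilon$, $|n|$.** We now approximate $\Psi_c$ by the actual polynomials. Zeros of $\Psi_c$ are isolated, so there is a circle $\gamma\subset\Delta$ centered at $t_1$, with its interior in $\Delta$, on which $\Psi_c\ne0$. Let $\kappa=\min_\gamma|\Psi_c|>0$. The two functions $N$, for $h$ and for $\tilde\mu$, have the same limits in (13) by Proposition 9, hence the same iterated limit $\Psi_c$. Choose a rational $s>0$ such that the right side of (13) is within $\kappa/4$ of $\Psi_c$ on $\gamma$. Then choose a rational $\varepsilon>0$ such that the left side of (13), for both functions $N$, is within $\kappa/4$ of the right side on $\gamma$. Finally, by Proposition 10, choose $|n|$, a large multiple of the common denominator of $p$, such that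
$$\frac{tq\,\omega^{|n|+1}}{|n|!\;\varepsilon^m\omega}\,J_{G(n)}(t)\qquad(J=h\text{ and }J=\tilde\mu)$$
is within $\kappa/4$ of the corresponding left side of (13) on $\gamma$.

**Step 3: Rouché.** These two functions are analytic on $\Delta$, and on $\gamma$ they differ from $\Psi_c$ by at most $\frac34\kappa<|\Psi_c|$. By Rouché's theorem each has as many zeros inside $\gamma$ as $\Psi_c$, hence at least one. The prefactor is zero-free on $\Omega$. So $h_{G(n)}$ and $\mu_{G(n)}=\pm\tilde\mu_{G(n)}$ both have a zero inside $\gamma$, hence in $O$. All $n_S\ge1$, so $G(n)$ is connected; it is bipartite and has more than two vertices. $\blacksquare$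

**Remark (why $m$ cannot be fixed in this argument).** Write $\operatorname{Log}t=a+ib$ with $|b|<\pi$. Then $\frac{\sqrt t+1}{\sqrt t-1}=\coth\frac{a+ib}4=\frac{\sinh(a/2)-i\sin(b/2)}{\cosh(a/2)-\cos(b/2)}$, so
$$\operatorname{Re}Z=\frac{a\sinh(a/2)+b\sin(b/2)}{\cosh(a/2)-\cos(b/2)}>0\qquad\text{on }\Omega,$$
since both terms of the numerator are nonnegative and they vanish together only for $t=1$. So the principal argument of $Z$ lies in $(-\frac\pi2,\frac\pi2)$. For $m=2$ the function $Z^2+c$ never vanishes, and the limit function $\Psi_c$ has no zero at all. For general $m$, a zero of $\Psi_c$ requires $|\arg Z|\ge\frac\pi{2(m-1)}$. On the positive real axis, $t\ne1$, $Z$ is positive, so small sets $O$ near that axis require large $m$.
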